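
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The return time of the contact process\\ on the Bollob\'as--Chung small world}


\begin{abstract}
The Bollob\'as--Chung small world is a ring of $n$ vertices to which a uniformly random perfect matching has been added; locally it is the tree $\mathbb{T}_3$ in which every vertex has degree $3$. Let $\lambda_1<\lambda_2$ be the critical values of global and local survival for the contact process on $\mathbb{T}_3$, let $\rho$ be the survival probability on $\mathbb{T}_3$ from a single infected vertex, and let $\alpha$ be the exponential growth rate of the expected number of infected vertices. We prove that, for $\lambda_1<\lambda<\lambda_2$, the process on the small world started from vertex $0$ has $0$ infected at time $c\log n$ with probability tending to $0$ if $c<1/\alpha$ and to $\rho^2$ if $c>1/\alpha$. This confirms a conjecture, with the critical constant identified. We also obtain a quenched statement, a larger range of times, and a classification of all infection rates.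
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $n\ge 4$ be even. Take the ring $\mathbb{Z}_n=\{0,1,\dots,n-1\}$ with edges $x\sim x\pm1$ and add the edges $\{x,M(x)\}$ of a uniformly random perfect matching $M$ of the $n$ vertices. The resulting random graph $G$ is the small world of Bollob\'as and Chung. Every vertex has three edges, and, since the matching partners are typically far away, the neighborhood of a vertex looks like the infinite $3$-regular tree $\mathbb{T}_3$.

In the contact process with rate $\lambda>0$ each infected vertex recovers at rate $1$ and infects each of its neighbors at rate $\lambda$. We write $\xi_t$ for the set of infected vertices of $G$ at time $t$ when only vertex $0$ is infected at time $0$, $P_G$ for the law of the process given the graph, and $P$ for the joint law of graph and process.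

On $\mathbb{T}_3$ with root $o$ let $\zeta_t$ be the contact process started from $o$ alone, and put
\[
m(t)=E|\zeta_t|,\qquad p(t)=P(o\in\zeta_t),\qquad \rho=\rho(\lambda)=P(\zeta_t\ne\emptyset\text{ for all }t).
\]
There are two critical values,
\[
\lambda_1=\inf\{\lambda:\rho(\lambda)>0\},\qquad
\lambda_2=\inf\{\lambda:\liminf_{t\to\infty}p(t)>0\},
\]
and $\lambda_1<\lambda_2$. For $\lambda_1<\lambda<\lambda_2$ the infection on the tree survives with positive probability, but it survives by running away: every fixed vertex is eventually healthy forever.

How does this show on the finite graph $G$? If $\lambda\leq\lambda_1$, the infection dies out before it notices that $G$ is finite. If $\lambda>\lambda_2$, the tree around $0$ alone keeps reinfecting $0$. In the intermediate range the local picture predicts that $0$ is eventually healthy, and yet an infection that runs away on $G$ has only $n$ vertices to run to and must come back along the long cycles. The question, posed as a conjecture in \cite{EBP}, is whether the return happens at a sharp multiple of $\log n$: for $\lambda_1<\lambda<\lambda_2$, is there $c_0=c_0(\lambda)\in(0,\infty)$ such that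
\[
P(0\in\xi_{c\log n})\to0\ \ (0<c<c_0),\qquad P(0\in\xi_{c\log n})\to\rho^2\ \ (c>c_0)\,?
\]

\subsection{Which constant, and why $\rho^2$}

The graph $G$ is covered by $\mathbb{T}_3$, and the process on $G$ is dominated by the image of $\zeta_t$ under the covering map. A tree vertex far from the root covers the vertex $0$ with probability roughly $1/n$. So the expected number of infected tree vertices that cover $0$ at time $t$ is roughly
\begin{equation}\label{eq:heur}
p(t)+\frac{m(t)}{n}.
\end{equation}
For $\lambda<\lambda_2$ the first term tends to $0$. We have $m(t)=e^{\alpha t+o(t)}$, where
\begin{equation}\label{eq:alpha}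
\alpha=\lim_{t\to\infty}\tfrac1t\log m(t),
\end{equation}
and $\alpha>0$ for $\lambda>\lambda_1$, as we shall see. So the second term passes from small to large at $t=\frac1\alpha\log n$. This suggests $c_0=1/\alpha$.

The limit $\rho^2$ has a natural reading too. The infection reaches $0$ at time $t$ only if the process started from $0$ at time $0$ is alive at time $t/2$, and if the dual process, run backward from $0$ at time $t$, is also alive after a time $t/2$. Given $G$, these are independent events with probability at most about $\rho$ each. The conjecture says that for $c>c_0$ nothing else is required: once both are alive they meet.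

\subsection{Results}

The limit \eqref{eq:alpha} exists, with $-1\le\alpha\le3\lambda$, by subadditivity (Section \ref{sec:background}).

\begin{theorem}\label{thm:main}
Let $\lambda_1<\lambda<\lambda_2$. Then $0<\alpha<\infty$, and with $c_0=1/\alpha$,
\[
P(0\in\xi_{c\log n})\to0\quad(0<c<c_0),\qquad P(0\in\xi_{c\log n})\to\rho^2\quad(c>c_0).
\]
\end{theorem}

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[(a)] Let $\lambda_1<\lambda\le\lambda_2$, $t_n\to\infty$ and $t_n^3\,m(t_n)/n\to0$. Then $P(0\in\xi_{t_n})\to0$.
\item[(b)] Let $\lambda>\lambda_1$ (values above $\lambda_2$ are allowed). Then $\alpha>0$. If moreover $\liminf_n t_n/\log n>1/\alpha$ and $t_n\le n^{1/9}$, then $P_G(0\in\xi_{t_n})\to\rho^2$ in $L^1$, hence in probability, and so $P(0\in\xi_{t_n})\to\rho^2$. In addition, $P_G(0\in\xi_t)\le P(\zeta_{t/2}\ne\emptyset)^2$ for every $G$ and $t$.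
\item[(c)] If $\lambda\le\lambda_1$, then $P(0\in\xi_{c\log n})\to0=\rho^2$ for all $c>0$. If $\lambda_1<\lambda\le\lambda_2$, then $\rho>0$ and $P(0\in\xi_{c\log n})$ tends to $0$ for $0<c<1/\alpha$ and to $\rho^2$ for $c>1/\alpha$. If $\lambda>\lambda_2$, then $P(0\in\xi_{c\log n})\to\rho^2>0$ for all sufficiently small $c>0$, so that no constant $c_0$ as in the conjecture exists.
\end{enumerate}
\end{theorem}

Theorem \ref{thm:main} follows from Theorem \ref{thm:strong}: if $t_n=c\log n$ with $c<1/\alpha$, then $t_n^3m(t_n)/n=n^{c\alpha-1+o(1)}\to0$ and (a) applies; if $c>1/\alpha$, then (b) applies, because $c\log n\le n^{1/9}$ eventually; and $\alpha\le3\lambda<\infty$.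

\subsection{The proof in outline}

The upper bounds make the two heuristics rigorous. The first-moment count \eqref{eq:heur} needs one estimate on the graph: a reduced walk of length $k<n/4$ from $0$ closes up with probability at most $10k^3/n$ (Section \ref{sec:cover}).

The lower bound grows the process forward from $(0,0)$ and the dual backward from $(0,t)$, each for time about $t/2$, until each occupies somewhat more than $\sqrt n$ vertices; this needs $e^{\alpha t/2}>\sqrt n$, which is $t>\frac1\alpha\log n$ again. Two sets of $n^{1/2+\eta}$ vertices are joined by about $n^{2\eta}$ edges of the matching, and one of these carries the infection across. Section \ref{sec:toy} illustrates this on a model without any randomness in time, where the argument takes half a page. For the contact process two further points need care. First, the growth must be \emph{outward}, in disjoint parts of the tree, and still at rate $\alpha$: Section \ref{sec:growth} extracts from the definition of $\alpha$ a finite branching block whose growth rate is as close to $\alpha$ as we like. Second, the graph, the growth and the matching edges that close the gap must be kept independent of one another: this is done in Section \ref{sec:lower}.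

The hypothesis $\lambda>\lambda_1$ is used for $\alpha>0$. The hypothesis $\lambda\le\lambda_2$ is used only for $p(t)\to0$ in part (a); above $\lambda_2$ the conclusion of (a) fails, by (c). The bound $t_n\le n^{1/9}$ keeps the two explorations from running into themselves or each other.

\section{The contact process: background}\label{sec:background}

\subsection{Graphical representation}

Put on each vertex a Poisson process of \emph{recoveries} of rate $1$ and on each oriented edge a Poisson process of \emph{arrows} of rate $\lambda$, all independent; together they are called the \emph{clocks}. An infection path moves forward in time, may follow arrows, and must not pass a recovery at the vertex where it sits. We write $(x,s)\to(y,t)$ if there is such a path. The process started from a set $A$ at time $0$ is $\{y:(x,0)\to(y,t)\text{ for some }x\in A\}$. Hence it is \emph{additive} (the process from $A$ is the union of the processes from the points of $A$) and increasing in $A$ and in $\lambda$. The process \emph{restricted} to a vertex set $U$ uses only paths inside $U$; it is contained in the unrestricted process, and processes restricted to disjoint sets are independent. Finally, reversing time and all arrows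 preserves the law of the clocks. So for a fixed vertex $x$ and fixed $t$ the sets $\{y:(y,t-u)\to(x,t)\}$, $0\le u\le t$, form a contact process started from $x$, the \emph{dual process} from $(x,t)$ (self-duality).

On $G$ the three edges at a vertex $x$ carry the labels $+,-,\mathsf m$ according to whether they lead to $x+1$, $x-1$ or $M(x)$. If $M(x)=x\pm1$ there are two parallel edges, and both transmit.

\begin{remark}\label{rem:merge}
One may instead merge parallel edges into one edge of rate $\lambda$. All results and proofs remain valid; the places that need a comment are marked below.
\end{remark}

\subsection{The growth exponent}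

By additivity and transitivity of $\mathbb{T}_3$, $m(t+s)\le m(t)m(s)$; also $e^{-t}\le m(t)\le e^{3\lambda t}$, since the root stays infected up to time $t$ with probability at least $e^{-t}$, and new infections occur at total rate at most $3\lambda|\zeta_t|$. By subadditivity the limit \eqref{eq:alpha} exists and equals the infimum, so
\begin{equation}\label{eq:mlower}
m(t)\ge e^{\alpha t}\quad(t>0),\qquad \alpha\le3\lambda .
\end{equation}

\subsection{Local extinction up to and including $\lambda_2$}

Let $\lambda_c=\inf\{\lambda:P(o\in\zeta_t\text{ for arbitrarily large }t)>0\}$. We use two results of Zhang \cite{Zhang} (see also \cite{SS}). For $\lambda>\lambda_c$ complete convergence holds: the law of $\zeta_t$ converges to $(1-\rho)\delta_\emptyset+\rho\bar\nu$, where $\bar\nu$ is the limit law of the process started from all vertices infected. And for $\lambda=\lambda_c$ one has $P(o\in\zeta_t\text{ for arbitrarily large }t)=0$. By self-duality $\bar\nu$ gives probability $\rho$ to the event that $o$ is infected, so complete convergence implies $p(t)\to\rho^2$.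

\begin{lemma}\label{lem:crit}
We have $\lambda_c=\lambda_2$. If $\lambda\le\lambda_2$, then almost surely $o\notin\zeta_t$ for all large $t$, and $p(t)\to0$. If $\lambda>\lambda_2$, then $p(t)\to\rho^2>0$.
\end{lemma}

\begin{proof}
If $\liminf p>0$, then $P(o\in\zeta_i\text{ for infinitely many integers }i)\ge\limsup_ip(i)>0$, so $\lambda\ge\lambda_c$. By monotonicity this applies to every $\lambda>\lambda_2$, whence $\lambda_2\ge\lambda_c$. If $\lambda>\lambda_c$, then $p(t)\to\rho^2$, and $\rho>0$ because visits to $o$ at arbitrarily large times imply survival; so $\lambda\ge\lambda_2$, and $\lambda_c\ge\lambda_2$. For $\lambda\le\lambda_2=\lambda_c$ the definition of $\lambda_c$, or the second cited result when $\lambda=\lambda_c$, gives the almost sure statement, and then $p(t)\le P(o\in\zeta_v\text{ for some }v\ge t)\to0$.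
\end{proof}

\subsection{Two general estimates}

\begin{lemma}\label{lem:large}
For the contact process on an infinite graph of maximal degree at most $3$, started from a finite set, the number of infected vertices at integer times tends to infinity almost surely on survival.
\end{lemma}

\begin{proof}
From a state with at most $K$ infected vertices, each of them recovers within one unit of time and sends no arrow in that time with probability at least $(1-e^{-1})e^{-3\lambda}$, independently of the others. So extinction within time $1$ has conditional probability at least $\delta_K=((1-e^{-1})e^{-3\lambda})^K>0$, given the past, at each integer time with at most $K$ infected vertices. Hence almost surely there are only finitely many such times on survival. This holds for every $K$.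
\end{proof}

For $x\in\mathbb{T}_3$ let $|x|$ be its distance from $o$, and put $\kappa=4e^2\lambda$.

\begin{lemma}[Speed bound]\label{lem:speed}
Let $k\ge1$ and $t>0$. Both
$P(\text{some }x\text{ with }|x|=k\text{ is infected at some time in }[0,t])$ and $E\#\{x\in\zeta_t:|x|=k\}$
are at most $2(2e\lambda t/k)^k$. This is at most $2(2e)^{-k}$ if $k\ge\kappa t$.
\end{lemma}

\begin{proof}
An infection path from $(o,0)$ to $x$ crosses the $k$ edges of the geodesic from $o$ to $x$ for the first time at increasing times. The expected number of increasing $k$-tuples of times in $[0,t]$ at which these $k$ edges carry arrows in this order is $(\lambda t)^k/k!$, which therefore bounds the probability that $x$ is infected at some time in $[0,t]$. Sum over the $3\cdot2^{k-1}$ points at distance $k$ and use $k!\ge(k/e)^k$. If $k\ge\kappa t$, then $2e\lambda t/k\le1/(2e)$.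
\end{proof}

\section{The small world as a quotient of the tree}\label{sec:cover}

\subsection{Words}

We identify $\mathbb{T}_3$ with the set of \emph{reduced words} in the letters $+,-,\mathsf m$, that is, words without factors $+-$, $-+$, $\mathsf{mm}$. The root $o$ is the empty word, and a word is joined to its one-letter reduced extensions, of which the root has three and every other word two. Then $|w|$ is the length of $w$. The inverse $w^{-1}$ reverses the order of letters and replaces each by its inverse, where $+$ and $-$ are inverse to each other and $\mathsf m^{-1}=\mathsf m$. The letters $+$ and $-$ are called ring letters. Put $B_R=\{w:|w|\le R\}$; it has $3\cdot2^R-2$ elements. For $w\in\mathbb{T}_3$ let $T_w^+$ be the set of words with prefix $w$. For $w\ne o$ it is a copy of the rooted tree $T^+$ in which every vertex has two children.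

For $v\in\mathbb{Z}_n$ let $\pi_v(w)$ be the endpoint of the walk in $G$ that starts at $v$ and follows the letters of $w$; each letter acts as a permutation of $\mathbb{Z}_n$, so $v\mapsto\pi_v(w)$ is a bijection. Write $\pi=\pi_0$. This is a covering map $\mathbb{T}_3\to G$ with $\pi(o)=0$.

\begin{lemma}[Domination by the cover]\label{lem:cover}
For every $G$ the process $\xi_t$ can be coupled with $\zeta_t$ so that $\xi_t\subset\pi(\zeta_t)$ for all $t$.
\end{lemma}

\begin{proof}
Initially $\xi=\{0\}=\pi(\{o\})$. Fix an enumeration of $\mathbb{T}_3$. While $\xi\subset\pi(\zeta)$, let $s(v)$, for $v\in\xi$, be the first element of $\zeta\cap\pi^{-1}(v)$; the points $s(v)$ are distinct. Run $\zeta$ as a contact process. When $s(v)$ recovers, $v$ recovers in $\xi$. When $s(v)$ sends an infection along the edge with label $l$, so does $v$. Events at other points of $\zeta$ leave $\xi$ unchanged. Whatever the current state, every $v\in\xi$ then recovers at rate $1$ and sends infections at rate $\lambda$ along each of its three edges, so $\xi$ is a contact process on $G$. The inclusion persists: after an event that leaves $v$ in $\xi$, the lift $s(v)$ selected before the event is still in $\zeta$, and a vertex newly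 infected by $v$ along label $l$ has the lift $s(v)l\in\zeta$. (If parallel edges are merged, let $v$ use only one of the two labels.)
\end{proof}

\subsection{Collisions are rare}

Which words $w$ satisfy $\pi(w)=0$? A word without $\mathsf m$ does not, if its length is between $1$ and $n-1$. A word $w$ with one $\mathsf m$, say $r_0$ ring steps, then $\mathsf m$, then $r_1$ ring steps ($r_i\in\mathbb{Z}$), returns to $0$ exactly if $M(r_0)=-r_1$, which has probability $1/(n-1)$ or $0$. The next lemma says that longer reduced words do not do much better.

\begin{lemma}\label{lem:closed}
Let $w$ be a reduced word of length $k$ with $1\le k<n/4$. Then $P(\pi(w)=0)\le10k^3/n$.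
\end{lemma}

\begin{proof}
Write $w$ as $r_0\,\mathsf m\,r_1\,\mathsf m\cdots\mathsf m\,r_j$ with ring displacements $r_i\in\mathbb{Z}$, where $r_i\ne0$ for $1\le i\le j-1$ and $j+\sum|r_i|=k$. Let $a_0=0$, $b_i=a_i+r_i$ and $a_{i+1}=M(b_i)$; the endpoint is $b_j$. If $j=0$, then $b_0=r_0\ne0$ in $\mathbb{Z}_n$ since $0<|r_0|<n$.

Let $j\ge1$. Reveal $a_1,a_2,\dots$ one after the other, and call step $i$ good if $a_i$ has ring distance more than $2k$ from each of $a_0,\dots,a_{i-1}$. Suppose that steps $1,\dots,i-1$ are good. Then the ring balls $B(a_l,k)$, $l\le i-1$, are disjoint, and $B(a_l,k)$ contains $a_l$ and $b_l$. The vertices whose partners are known are $b_0,a_1,b_1,\dots,a_{i-2},b_{i-2},a_{i-1}$. The vertex $b_{i-1}$ is not among them: it lies in $B(a_{i-1},k)$, and for $i\ge2$ it differs from $a_{i-1}$ because $0<|r_{i-1}|<n$. Hence $a_i=M(b_{i-1})$ is uniform over the remaining $n-2i+1\ge n-2k$ vertices, and step $i$ fails with conditional probability at most $i(4k+1)/(n-2k)$. If all steps are good, then $b_j\in B(a_j,k)$, which is disjoint from $B(a_0,k)\ni0$. So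
\[
P(\pi(w)=0)\le\frac{4k+1}{n-2k}\sum_{i=1}^ji\le\frac{5k\cdot k^2}{n-2k}\le\frac{10k^3}{n}. \qedhere
\]
\end{proof}

\begin{lemma}\label{lem:collide}
Let $w\ne w'$ be reduced words of length at most $\ell$, where $8\ell<n$. Then $P(\pi(w)=\pi(w'))\le80\,\ell^3/n$.
\end{lemma}

\begin{proof}
Write $w=ub$ and $w'=ub'$, where $b,b'$ have no common first letter. Then $b^{-1}b'$ is reduced, nonempty, and of length at most $2\ell$. The law of $M$ is invariant under rotations, so $P(\pi(w)=\pi(w'))=\frac1nE\#\{v:\pi_v(ub)=\pi_v(ub')\}$. The maps $v\mapsto z=\pi_v(u)$ and $z\mapsto z'=\pi_z(b)$ are bijections, and in terms of $z'$ the condition reads $\pi_{z'}(b^{-1}b')=z'$. So the probability equals $\frac1nE\#\{z':\pi_{z'}(b^{-1}b')=z'\}=P(\pi(b^{-1}b')=0)$, and Lemma \ref{lem:closed} applies.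
\end{proof}

\subsection{Bridges}

A set $S$ of words is \emph{prefix-closed} if it contains all prefixes of its elements. Call $x\in S$ \emph{isolated in $S$} if $\pi(x)\ne\pi(v)$ for all $v\in S\setminus\{x\}$. The next lemma says how much of the matching is known once $\pi$ is known on $S$, and that two large sets of vertices not yet matched are joined by many matching edges.

\begin{lemma}\label{lem:bridge}
Let $S$ be a finite prefix-closed set of words of length at most $H$.
\begin{enumerate}
\item[(i)] Conditionally on $\pi|_S$, the matching $M$ is uniform among the perfect matchings that contain the pairs $\{\pi(v),\pi(v\mathsf m)\}$, where $v$ does not end with $\mathsf m$ and $v,v\mathsf m\in S$ (the \emph{revealed} pairs).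
\item[(ii)] If $x\in S$ is isolated in $S$, has length $H$ and ends with a ring letter, then $\pi(x)$ belongs to no revealed pair.
\item[(iii)] Let $A,B$ be disjoint sets of $a$ vertices each, determined by $\pi|_S$, that meet no revealed pair. Conditionally on $\pi|_S$, the number of pairs of $M$ that join $A$ to $B$ stochastically dominates $\operatorname{Bin}(\lfloor a/4\rfloor,a/(2n))$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $\varphi$ be a possible value of $\pi|_S$. Since $S$ is prefix-closed, $\pi|_S$ is determined word by word in order of length, and ring letters act deterministically. So $\{\pi|_S=\varphi\}$ is the event that $M(\varphi(v))=\varphi(v\mathsf m)$ for all $v$ as in (i), and a uniform matching conditioned to contain given pairs is uniform among those that do.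

(ii) If $\pi(x)$ belongs to the pair coming from $v,v\mathsf m\in S$, then $x=v$ or $x=v\mathsf m$, as $x$ is isolated. The first is impossible because $|x\mathsf m|=H+1$, the second because $x$ does not end with $\mathsf m$.

(iii) For $\lfloor a/4\rfloor$ steps, pick a still unmatched vertex of $A$ and reveal its partner. Each step uses at most two vertices of $A$ and at most one of $B$, so the procedure can be carried out, and at each step at least $3a/4$ vertices of $B$ are unmatched. By (i) the partner is uniform over the other unmatched vertices, of which there are fewer than $n$, so it lies in $B$ with conditional probability at least $3a/(4n)\ge a/(2n)$.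
\end{proof}

\section{An illustration: walks without backtracking}\label{sec:toy}

This section shows the idea of the lower bound in the simplest setting; nothing later depends on it. Replace the contact process by the simplest growth on $\mathbb{T}_3$ that survives but leaves every vertex: at integer times each particle is replaced by one particle at each of its children. At time $k$ exactly the words of length $k$ are occupied. The growth exponent is $\log2$, the survival probability is $1$, and the root is never occupied again. Let us say that on $G$ the vertex $0$ is occupied at time $k$ if there is a closed walk of $k$ steps from $0$ whose word is reduced. The analog of the conjecture is that this starts to happen at time $k\approx\log n/\log2$. We check it for odd times in a limited range.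

\begin{proposition}\label{prop:toy}
Let $q_k$ be the probability that $\pi(w)=0$ for some reduced word $w$ of length $k$. If $k=k_n\ge1$ and $k^32^k/n\to0$, then $q_k\to0$. If $k=2h+1$ with $2^k/n\to\infty$ and $h^32^h/n\to0$, then $q_k\to1$.
\end{proposition}

\begin{proof}
The first part is Lemma \ref{lem:closed}, summed over $3\cdot2^{k-1}$ words.

For the second part let $S=B_h$ and let $U$ be the set of words of length $h$ that end with a ring letter. There are exactly $2^h$ of them: if $f_h$ and $e_h$ count the words of length $h$ ending with a ring letter and with $\mathsf m$, then $f_1=2$, $e_1=1$, $f_{h+1}=f_h+2e_h$, $e_{h+1}=f_h$, so $f_h=2^h$ and $e_h=2^{h-1}$ by induction. By Lemma \ref{lem:collide} a given $u\in U$ fails to be isolated in $S$ with probability at most $3\cdot2^h\cdot80h^3/n\to0$. By Markov's inequality, with probability tending to $1$ at least half of $U$ is isolated. Choose two disjoint sets of $a=\lfloor2^h/4\rfloor$ isolated words. Their images $A,B$ are disjoint, have $a$ elements each, and meet no revealed pair by Lemma \ref{lem:bridge}(ii). By Lemma \ref{lem:bridge}(iii) the number of matching edges between $A$ and $B$ dominates a binomial variable whose mean is of order $a^2/n$,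 hence of order $2^k/n\to\infty$. So with probability tending to $1$ there is an edge $\{\pi(u),\pi(v)\}$ of the matching with $u\neq v$ in $U$. Then $w=u\,\mathsf m\,v^{-1}$ is reduced, has length $2h+1=k$, and $\pi(w)=0$.
\end{proof}

Three features of this proof will return. The two halves have about $\sqrt n$ endpoints each, so there may well be collisions among the roughly $n$ pairs of them; but a \emph{given} endpoint is involved in one with small probability, and it suffices to discard a few. The endpoints are the longest words of $S$ and end with a ring letter, so their matching edges are still unrevealed. And the argument fails if $2^h$ exceeds $n$, since then the ball of radius $h$ wraps around $G$: for larger times the exploration has to be thinned. In Section \ref{sec:lower} we therefore stop the growth at $Q\approx n^{1/2+\eta}$ and keep that many points from then on.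

\section{Growth on the tree}\label{sec:growth}

To imitate the model case we need parts of the infection that move away from the root in disjoint subtrees, at exponential rate close to $\alpha$. We first find room for them.

\begin{lemma}[Free half-trees]\label{lem:free}
Let $A\subset\mathbb{T}_3$ be finite and nonempty. There are a set $A^*\subset A$ with $|A^*|\ge|A|/2$ and, for each $x\in A^*$, a neighbor $y$ of $x$ such that the half-trees $U_x$, defined as the component containing $y$ of $\mathbb{T}_3$ without the edge $\{x,y\}$, are disjoint from $A$ and from one another.
\end{lemma}

\begin{proof}
Let $K$ be the smallest subtree containing $A$. If $|A|\geq 2$, summing $\deg-2$ over $K$ gives $-2$, so the number of vertices of degree $3$ in $K$ is smaller than the number of leaves of $K$, and all leaves belong to $A$. Thus fewer points of $A$ have degree $3$ in $K$ than have degree $1$, and at least half of the points of $A$ have degree at most $2$ in $K$; for $|A|=1$ this is trivial. Let $A^*$ consist of these points and choose for each a neighbor $y\notin K$. Then $U_x\cap K=\emptyset$, and $x$ is the point of $K$ nearest to any vertex of $U_x$. Since the nearest point is unique, the sets $U_x$ are disjoint.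
\end{proof}

\begin{proposition}\label{prop:alpha}
If $\lambda>\lambda_1$, then $\alpha>0$.
\end{proposition}

\begin{proof}
Since $m$ is nondecreasing in $\lambda$, so is $\alpha$, and we may assume $\lambda_1<\lambda<\lambda_2$. Then $\rho>0$.

\emph{Survival in a half-tree.} By Lemma \ref{lem:crit}, almost surely on survival there is an integer $u$ with $o\notin\zeta_v$ for all $v\ge u$. So for some integer $u$ and some finite set $A\not\ni o$, with positive probability $\zeta_u=A$, the process survives, and it does not visit $o$ after time $u$. On this event it is, after $u$, the union of the processes restricted to the three components of $\mathbb{T}_3\setminus\{o\}$. Hence for one of these components, say $T_y^+$ with $|y|=1$, the process restricted to $T_y^+$ and started from $A\cap T_y^+$ survives with positive probability. By additivity the same holds from some single $x\in T_y^+$, and then from $y$, because the restricted process from $y$ has $x$ infected at time $1$ with positive probability.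

\emph{Growth.} Let $T^*$ be the tree consisting of a root joined to the root of a copy of $T^+$. The process on $T^*$ from its root survives with some probability $\rho^*>0$, as the root may infect its neighbor. Let $m^*(i)$ be the expected number of infected vertices at time $i$. By Lemma \ref{lem:large} and Fatou's lemma $\liminf_im^*(i)\ge K\rho^*$ for every $K$. Choose an integer $i\geq 1$ with $m^*(i)\ge4$. Given $\zeta_t=A\ne\emptyset$, apply Lemma \ref{lem:free}. The sets $\{x\}\cup U_x$, $x\in A^*$, are disjoint copies of $T^*$ with root $x$. Running the process in each of them for time $i$ gives $m(t+i)\ge\frac12m(t)m^*(i)\ge2m(t)$. Hence $m(ji)\ge2^j$ and $\alpha\ge(\log2)/i$.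
\end{proof}

The factor $\frac12$ makes this argument too crude for the true rate. To get that, we let the definition of $\alpha$ work over a long time and split an infection path at its last visit to the root: afterwards it is confined to a half-tree. Let $M_k^+(r)$ be the expected number of vertices at level $k$ infected at time $r$ in the contact process on $T^+$ started from its root.

\begin{proposition}[Branching block]\label{prop:block}
Let $\lambda>\lambda_1$ and $0<\alpha'<\alpha$. There are $r>0$ and integers $L\ge k\ge1$ such that the number $N$ of infected level-$k$ vertices at time $r$, in the contact process on $T^+$ restricted to levels at most $L$ and started from the root, satisfies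
\[
0\le N\le2^k,\qquad \mu:=EN>\max(1,e^{\alpha'r}).
\]
\end{proposition}

\begin{proof}
Let $|x|=k\ge1$, and let $y$ be the neighbor of $o$ on the way to $x$. An infection path from $(o,0)$ to $(x,t)$ leaves $o$ for the last time through an arrow $o\to y$, at a time $u$, and stays in $T_y^+$ afterwards. So the expected number of $x\in\zeta_t$ with $|x|=k$ is at most the expected number of pairs of an arrow out of $o$, at a time $u\le t$ with $(o,0)\to(o,u-)$, and a level-$(k-1)$ vertex of the half-tree entered that is infected at time $t$ from the arrival point. Arrows out of $o$ have total rate $3\lambda$, and the clocks before and after $u$ are independent of each other and of the presence of an arrow at $u$ (Mecke's formula), so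
\begin{equation}\label{eq:last}
E\#\{x\in\zeta_t:|x|=k\}\le3\lambda\int_0^tp(u)\,M_{k-1}^+(t-u)\,du .
\end{equation}
By Lemma \ref{lem:speed} the levels $k>\kappa t$ contribute at most $\sum_{k\ge1}2(2e)^{-k}<1$ to $m(t)$, and level $0$ at most $1$. With \eqref{eq:mlower},
\[
e^{\alpha t}-2\le\sum_{1\le k\le\kappa t}E\#\{x\in\zeta_t:|x|=k\}.
\]
Since $p\le1$ and the sum has at most $\kappa t$ terms, \eqref{eq:last} shows that for large $t$ there are $1\le k'\le\kappa t$ and $r\in[0,t]$ with
\[
M_{k'-1}^+(r)\ge\frac{e^{\alpha t}-2}{3\lambda\kappa t^2}.
\]
Fix $\alpha''\in(\alpha',\alpha)$ and take $t$ so large that the right side exceeds $1$ and is at least $e^{\alpha''t}\ge e^{\alpha''r}$. Put $k=k'-1$. As $M_0^+\le1$ and $M_j^+(0)=0$ for $j\ge1$, we have $k\ge1$ and $r>0$. So $M_k^+(r)\ge e^{\alpha''r}>e^{\alpha'r}$ and $M_k^+(r)>1$. As $L\to\infty$, the expectation for the process restricted to levels at most $L$ increases to $M_k^+(r)$, so a suitable $L\ge k$ exists.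
\end{proof}

\section{Upper bounds}\label{sec:upper}

\begin{proof}[Proof of Theorem \ref{thm:strong}(a)]
Let $\lambda_1<\lambda\le\lambda_2$, $t=t_n\to\infty$, $t^3m(t)/n\to0$ and $K=\lceil\kappa t\rceil$. By Proposition \ref{prop:alpha} and \eqref{eq:mlower}, $m(t)\ge1$; so $t=o(n^{1/3})$, and $4K<n$ eventually. By Lemma \ref{lem:cover}, $0\in\xi_t$ implies that $\zeta_t$ contains a word $w$ with $\pi(w)=0$. The law of $\zeta_t$ does not depend on $G$. If $|w|>K$, then level $K+1$ has been reached by time $t$. Averaging over $G$ and using Lemmas \ref{lem:speed} and \ref{lem:closed},
\begin{align*}
P(0\in\xi_t)&\le p(t)+2(2e)^{-K-1}+\sum_{1\le|w|\le K}P(w\in\zeta_t)\,P(\pi(w)=0)\\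
&\le p(t)+2(2e)^{-K-1}+\frac{10K^3}{n}\,m(t)\to0,
\end{align*}
since $p(t)\to0$ by Lemma \ref{lem:crit}.
\end{proof}

\begin{lemma}\label{lem:square}
For every $G$ and $t$, $P_G(0\in\xi_t)\le P_G(\xi_{t/2}\ne\emptyset)^2\le P(\zeta_{t/2}\ne\emptyset)^2$, and the right side tends to $\rho^2$ as $t\to\infty$.
\end{lemma}

\begin{proof}
If $(0,0)\to(0,t)$, then the process from $0$ is alive at time $t/2$, and the dual process from $(0,t)$ is alive after a time $t/2$. Given $G$ these events depend on the clocks in disjoint time intervals, and by self-duality they have the same probability. The second inequality is Lemma \ref{lem:cover}.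
\end{proof}

\section{The lower bound}\label{sec:lower}

\begin{proposition}\label{prop:lower}
Let $\lambda>\lambda_1$, $\varepsilon>0$, and $(\frac1\alpha+\varepsilon)\log n\le t_n\le n^{1/9}$ for all large $n$. Then $\liminf_nP(0\in\xi_{t_n})\ge\rho^2$.
\end{proposition}

Write $t=t_n$ and $t_1=(t-1)/2$, so that $[0,t]$ is made up of $[0,t_1]$, a middle window $[t_1,t_1+1]$, and $[t_1+1,t]$. We describe an exploration on the tree (Sections \ref{ss:par}--\ref{ss:size}), run it inside $G$ forward on $[0,t_1]$ and backward on $[t_1+1,t]$ (Section \ref{ss:embed}), show that most of it is not disturbed by collisions (Section \ref{ss:coll}), and join the two ends in the middle window (Section \ref{ss:connect}).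

\subsection{Parameters}\label{ss:par}

Fix $\eta\in(0,\frac1{40}]$ with $4\eta<\alpha\varepsilon$. Then
\[
\alpha':=\frac{1+4\eta}{\frac1\alpha+\varepsilon}<\alpha ,
\]
and we take $r,k,L,N,\mu$ from Proposition \ref{prop:block}. Let $\theta<1$ be the extinction probability of the Galton--Watson process with offspring law $N$, and let $q_1=e^{-2}(1-e^{-\lambda})$. Given $\delta>0$, choose successively
\begin{itemize}
\item $b_0$ with $\theta^{b_0}\le\delta$;
\item $m_0$ with $P(\operatorname{Bin}(\lceil m_0/2\rceil-1,q_1)\ge b_0)\ge1-\delta$;
\item an integer $s$ with $P(|\zeta_s|\ge m_0)\ge\rho-\delta$, which exists by Lemma \ref{lem:large};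
\item $R$ such that the process restricted to $B_R$ and started from $o$ has at least $m_0$ infected points at time $s$ with probability at least $\rho-2\delta$.
\end{itemize}
None of these depends on $n$. Below, $C,c>0$ are constants independent of $n$ that may change from line to line. Let
\[
Q=\lceil n^{1/2+\eta}\rceil,\quad J=\Big\lfloor\frac{t_1-s-2}{r}\Big\rfloor,\quad T_j=s+1+jr,\quad H=R+2+Jk+L .
\]
We assume throughout that $n$ is so large that $J\ge1$ and $b_0\le Q$. Then $t_1-T_J\in[1,1+r)$ and $J,H\le Ct$. Moreover
$\mu^J\ge e^{\alpha'rJ}\ge c\,e^{\alpha't/2}\ge c\,n^{1/2+2\eta}$,
because $\alpha't\ge(1+4\eta)\log n$. Hence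
\begin{equation}\label{eq:QJ}
Q/\mu^J\to0 .
\end{equation}
Apart from $t\to\infty$, this is the only consequence of $t\ge(\frac1\alpha+\varepsilon)\log n$ that is used.

\subsection{The exploration on the tree}\label{ss:explore}

The exploration proceeds in stages, in successive time intervals. In each stage it uses only the clocks inside certain finite regions of $\mathbb{T}_3$. Choices are made by a fixed enumeration of words.

\emph{Start: time $[0,s+1]$, region $B_{R+1}$.} Let $A$ be the infected set at time $s$ of the process restricted to $B_R$ from $o$. If $A\ne\emptyset$, Lemma \ref{lem:free} gives at least $|A|/2$ points $x\in A$ with disjoint half-trees $U_x$ free of $A$. At most one of these contains $o$. For each of the others, $U_x=T_y^+$ with $y$ a child of $x$. Let $Y$ be the set of those $y$ for which, during $[s,s+1]$, there is no recovery at $x$ and $y$ and there is an arrow $x\to y$. Given $A$, these events are independent with probability $q_1$, since all the vertices $x,y$ involved are distinct. If $|Y|\ge b_0$ let $X_0$ be the first $b_0$ elements of $Y$; otherwise (in particular if $A=\emptyset$) let $X_0=\emptyset$.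

\emph{Stage $j$, $0\le j<J$: time $[T_j,T_{j+1}]$.} For $w\in X_j$ let $\Gamma_w=\{v\in T_w^+:|v|\le|w|+L\}$. Run the contact process restricted to $\Gamma_w$ from $\{w\}$ for time $r$, and let $O_w$ be the set of infected words of length $|w|+k$ at the end. Let $X_{j+1}=\bigcup_{w\in X_j}O_w$ if this has at most $Q$ elements; otherwise let $X_{j+1}$ be its first $Q$ elements.

\emph{Stage $J$: time $[T_J,t_1]$.} For $x\in X_J$ let $\hat x$ be the word of length $H$ obtained by appending $H-|x|$ letters to $x$, all equal to $-$ if $x$ ends with $-$, and all equal to $+$ otherwise. Let $\Gamma_x$ be the path from $x$ to $\hat x$. Let $F$ be the set of those $\hat x$ that are infected at time $t_1$ by the process restricted to $\Gamma_x$ and started from $x$ at time $T_J$. This stage serves two purposes. It fills the remaining time, and it brings all endpoints to the same length $H$, with a ring letter at the end, as in the model case.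

\medskip
For each $j$ the subtrees $T_w^+$, $w\in X_j$, are disjoint: this holds for $X_0$ by construction, and passes on because words of equal length in one subtree have disjoint subtrees. In particular a word belongs to at most one $X_j$: each element of $X_j$ has a proper prefix in every earlier $X_i$, and if it also belonged to $X_i$, two subtrees of $X_i$ would be nested. So the notation $\Gamma_w$ is unambiguous. Further, $1+jk\le|w|\le R+1+jk$ for $w\in X_j$. Hence $H-|x|\in[L+1,R+L+1]$ for $x\in X_J$, and $x\mapsto\hat x$ is injective.

The regions of one stage are disjoint, so given the earlier stages the variables $|O_w|$, $w\in X_j$, are independent copies of $N$. In stage $J$, points $\hat x$ lie in $F$ independently, each with probability at least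
\[
q_2=e^{-(1+r)(R+L+2)}\big(1-e^{-\lambda/(R+L+1)}\big)^{R+L+1}>0:
\]
let no vertex of $\Gamma_x$ recover, and let the successive edges of the path transmit in successive intervals of length $1/(R+L+1)$.

Let
\[
S_j=\bigcup_{w\in X_j}\Gamma_w\quad(0\le j\le J),\qquad S_F=B_{R+1}\cup S_0\cup\dots\cup S_J .
\]
The set $S_F$ is prefix-closed: $X_0\subset B_{R+1}$, and $X_{j+1}\subset S_j$ because $k\le L$. All its words have length at most $H$, and those of length $H$ are among the $\hat x$ with $x\in X_J$, as the words in $B_{R+1}\cup S_0\cup\dots\cup S_{J-1}$ have length at most $R+1+(J-1)k+L<H$. Since $|X_j|\le Q$ and each region has at most $C$ elements,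
\begin{equation}\label{eq:sizes}
|\Gamma_w|\le C,\qquad|S_j|\le CQ,\qquad|S_F|\le CQt .
\end{equation}
The sequence $(X_0,\dots,X_J,F)$ is called the \emph{history}; it determines the sets $\Gamma_w$, $S_j$ and $S_F$.

\subsection{The exploration reaches its full size}\label{ss:size}

\begin{lemma}\label{lem:size}
Let $\mathcal{E}_F=\{|F|\ge q_2Q/2\}$. Then $P(\mathcal{E}_F)\ge\rho-4\delta-o(1)$.
\end{lemma}

\begin{proof}
By the choice of $R$ and $m_0$, $|X_0|=b_0$ with probability at least $(\rho-2\delta)-\delta=\rho-3\delta$. Given this, let $(Z_j)$ be the Galton--Watson process with $Z_0=b_0$ that arises without the cap at $Q$; it agrees with $|X_j|$ until it first reaches or exceeds $Q$, and at that moment $|X_j|=Q$. Since the offspring are bounded and $\mu>1$, $Z_j\mu^{-j}$ converges almost surely to a limit $W$, and $\{W=0\}$ coincides up to a null set with extinction, an event of probability $\theta^{b_0}\le\delta$. By \eqref{eq:QJ}, $P(W>0,\,Z_J<Q)\to0$. So with probability at least $1-\delta-o(1)$ the capped process reaches $Q$ by stage $J$.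

From size $Q$, the next generation is smaller than $Q$ only if a sum of $Q$ independent copies of $N\in[0,2^k]$ falls below its mean by more than $(\mu-1)Q$; by Hoeffding's inequality this has probability at most $\exp(-2Q(\mu-1)^24^{-k})$. Multiplied by $J\le Ct\le Cn^{1/9}$, this tends to $0$. So once at $Q$ the process stays there, and $|X_J|=Q$, with probability $1-o(1)$. Given $|X_J|=Q$, Chebyshev's inequality yields $|F|\ge q_2Q/2$ with probability $1-o(1)$.
\end{proof}

\subsection{The exploration inside the graph}\label{ss:embed}

We now want to run the exploration with the clocks of $G$, reading the clocks of the tree vertex $v$ at the vertex $\pi(v)$. The danger is that two different tree vertices read the same clock. Clocks read during disjoint time intervals are independent in any case, so only collisions \emph{within one stage} matter. Call the start \emph{good} if $\pi$ is injective on $B_{R+1}$. Call $w\in X_j$ \emph{good} if there are no $v\in\Gamma_w$ and $v'\in S_j\setminus\{v\}$ with $\pi(v')=\pi(v)$.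

Given $G$, run the exploration stage by stage. Which $w\in X_j$ are good is known when stage $j$ begins. At stage $j$, each good $w\in X_j$ uses the clocks of $G$ on $\pi(\Gamma_w)$: the recovery clock of $v\in\Gamma_w$ is the one at $\pi(v)$, and the arrows from $v$ to a neighbor $vl\in\Gamma_w$ are those of $G$ on the oriented edge out of $\pi(v)$ labeled $l$. Here $l$ is one of the three labels, and $vl$ is read as a reduced word, so that both directions of each edge are covered. Words $w$ that are not good use independent auxiliary clocks. The start uses the clocks of $G$ if it is good, and auxiliary clocks otherwise. Points of good regions of the same stage have no other preimage in $S_j$ for their $\pi$-image, so different tree clocks are read from different clocks of $G$. Thus, given $G$ and all earlier stages, the clocks used at stage $j$ are independent with the correct rates. (With merged parallel edges, the clock of the oriented pair $(\pi(v),\pi(vl))$ is used; these pairs are also distinct, because $\pi$ is injective on the points used.) Two consequences: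
\begin{enumerate}
\item[(i)] Conditionally on $G$, the history has the law described in Section \ref{ss:explore}. In particular, it is independent of $G$.
\item[(ii)] Let $\hat x\in F$, where $x\in X_J$ has prefixes $w_0\in X_0,\dots,w_J=x\in X_J$. If the start and all of $w_0,\dots,w_J$ are good (we say that $\hat x$ has \emph{good lineage}), then $\pi(\hat x)\in\xi_{t_1}$, because the infection paths used project to infection paths of $G$.
\end{enumerate}

Do the same backward: run the exploration from $(0,t)$ with the clocks of $G$ on $[t_1+1,t]$ read backward in time and with all arrows reversed, with the same $\pi$ and with fresh auxiliary clocks. Denote the resulting objects by $D$, $S_D$, $\mathcal{E}_D$ in place of $F$, $S_F$, $\mathcal{E}_F$. If $\hat y\in D$ has good lineage, then $(\pi(\hat y),t_1+1)\to(0,t)$. The two explorations and the middle window use clocks in disjoint time intervals. Therefore $G$, the forward history and the backward history are independent, and given all three the clocks in $[t_1,t_1+1]$ on the edges and vertices of $G$ are still independent Poisson processes with their original rates.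

\subsection{Few collisions}\label{ss:coll}

Let $S=S_F\cup S_D$. It is prefix-closed, depends only on the two histories, and $|S|\le CQt$.

\begin{lemma}\label{lem:few}
Fix two histories in $\mathcal{E}_F\cap\mathcal{E}_D$ and let $a=\lfloor q_2Q/8\rfloor$. With $G$-probability $1-o(1)$, uniformly in these histories, there are disjoint sets $F'\subset F$ and $D'\subset D$ with $|F'|=|D'|=a$ whose elements are isolated in $S$ and have good lineage.
\end{lemma}

\begin{proof}
Given the histories, $M$ is still a uniform matching, by independence. By Lemma \ref{lem:collide} with $\ell=R+1$, the start is good with probability $1-O(1/n)$. Let $\hat x\in F$ with lineage $w_0,\dots,w_J$. By Lemma \ref{lem:collide} with $\ell=H$ (note $8H<n$ for large $n$) and \eqref{eq:sizes}, some $w_j$ is not good with probability at most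
\[
\sum_{j=0}^J|\Gamma_{w_j}|\,|S_j|\,\frac{80H^3}{n}\le\frac{CQt^4}{n},
\]
and $\hat x$ is not isolated in $S$ with probability at most $80|S|H^3/n\le CQt^4/n$. Since $t\le n^{1/9}$ and $\eta\le\frac1{40}$,
\[
\frac{Qt^4}{n}\le C\,n^{\frac12+\eta+\frac49-1}=C\,n^{\eta-\frac1{18}}\to0 .
\]
So the expected proportion of elements of $F$ that fail tends to $0$, and by Markov's inequality at least half of $F$, that is, at least $q_2Q/4\ge2a$ elements, is isolated with good lineage, with probability $1-o(1)$. The same holds for $D$. Take $a$ such elements of $F$, and then $a$ others from $D$.
\end{proof}

A tree vertex may belong to both $F$ and $D$; this is why $F'$ and $D'$ are chosen disjoint. Isolation is needed with respect to all of $S$, not stage by stage, because it concerns the matching $M$, which is not renewed in time.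

\subsection{Connecting the two ends}\label{ss:connect}

\begin{proof}[Proof of Proposition \ref{prop:lower}]
Condition on histories in $\mathcal{E}_F\cap\mathcal{E}_D$ and on $\pi|_S$, and suppose that $F',D'$ as in Lemma \ref{lem:few} exist; they can be chosen as functions of the histories and $\pi|_S$. Put $A=\pi(F')$ and $B=\pi(D')$. By isolation these are disjoint sets of $a$ vertices each. All elements of $F'\cup D'$ have length $H$, the maximal length in $S$, and end with a ring letter, so by Lemma \ref{lem:bridge}(ii) no vertex of $A\cup B$ belongs to a revealed pair. The matching is independent of the histories, so Lemma \ref{lem:bridge}(iii) applies with the histories fixed: the number of matching edges between $A$ and $B$ dominates $\operatorname{Bin}(\lfloor a/4\rfloor,a/(2n))$. Its mean is at least $c\,a^2/n\ge c\,n^{2\eta}\to\infty$, so the number of these edges tends to infinity in probability.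

The edges are vertex-disjoint. For such an edge $\{v,v'\}$ with $v\in A$, $v'\in B$ we have $v\in\xi_{t_1}$ and $(v',t_1+1)\to(0,t)$. With probability $q_1$, independently for different edges, there are no recoveries at $v$ and $v'$ during $[t_1,t_1+1]$, and there is an arrow $v\to v'$ along this edge. Then $(0,0)\to(0,t)$. Hence, given histories in $\mathcal{E}_F\cap\mathcal{E}_D$, we have $0\in\xi_t$ with probability $1-o(1)$, uniformly. Since $\mathcal{E}_F$ and $\mathcal{E}_D$ are independent with the same probability, Lemma \ref{lem:size} gives
\[
P(0\in\xi_t)\ge P(\mathcal{E}_F)P(\mathcal{E}_D)-o(1)\ge\big(\max\{\rho-4\delta,0\}\big)^2-o(1).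
\]
Let $n\to\infty$ and then $\delta\to0$.
\end{proof}

\section{Conclusion of the proofs and all infection rates}

\begin{proof}[Proof of Theorem \ref{thm:strong}(b)]
That $\alpha>0$ is Proposition \ref{prop:alpha}, and the last statement is Lemma \ref{lem:square}. Let $\liminf t_n/\log n>1/\alpha$ and $t_n\le n^{1/9}$, and put $X_n=P_G(0\in\xi_{t_n})$ and $\rho_n=P(\zeta_{t_n/2}\ne\emptyset)$. By Lemma \ref{lem:square}, $X_n\le\rho_n^2\to\rho^2$. For some $\varepsilon>0$ we have $t_n\ge(\frac1\alpha+\varepsilon)\log n$ for all large $n$, so $\liminf EX_n\ge\rho^2$ by Proposition \ref{prop:lower}. Hence $EX_n\to\rho^2$ and $E|\rho_n^2-X_n|=\rho_n^2-EX_n\to0$, which gives $X_n\to\rho^2$ in $L^1$.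
\end{proof}

With (a) and (b) proved, Theorem \ref{thm:main} follows as explained in the introduction.

\begin{proof}[Proof of Theorem \ref{thm:strong}(c)]
Let $\lambda\le\lambda_1$. Then $\rho=0$: for $\lambda<\lambda_1$ by definition, for $\lambda=\lambda_1$ by \cite{Pemantle,MSZ}. Lemma \ref{lem:square} gives the limit $0$ for every $c>0$.

Let $\lambda_1<\lambda\le\lambda_2$. Then $\rho>0$ by definition and monotonicity, and the transition at $1/\alpha$ is (a) and (b), used as in the introduction.

Let $\lambda>\lambda_2$, $t=c\log n$ and $K=\lceil\kappa t\rceil$, with $c<1/(\kappa\log4)$, so that $4^KK^3/n\to0$. By Lemma \ref{lem:collide}, $\pi$ is injective on $B_K$ except with probability at most $(3\cdot2^K)^2\cdot80K^3/n\to0$. When it is injective, the contact process on $\mathbb{T}_3$ restricted to $B_K$ can be run with the clocks of $G$, as in Section \ref{ss:embed} (also with merged parallel edges), so $P_G(0\in\xi_t)$ is at least the probability that this restricted process has $o$ infected at time $t$. The restricted process agrees with $\zeta$ up to time $t$ unless level $K+1$ is reached, so by Lemma \ref{lem:speed} that probability is at least $p(t)-2(2e)^{-K-1}$, which tends to $\rho^2>0$ by Lemma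 \ref{lem:crit}. With the upper bound of Lemma \ref{lem:square}, the limit is $\rho^2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{EBP}
\emph{Erd\H{o}s-Renyi Random Graphs},
\texttt{https://www.ime.usp.br/ebp/ebp11/documentos/minicurso-durrett.pdf}.

\bibitem{MSZ}
Morrow, Schinazi and Zhang, 1994.

\bibitem{Pemantle}
Pemantle, 1992.

\bibitem{SS}
Salzano and Schonmann, \emph{Ann. Probab.} \textbf{26} (1998).

\bibitem{Zhang}
Y. Zhang, \emph{The complete convergence theorem of the contact process on trees}, \emph{Ann. Probab.} \textbf{24} (1996).

\end{thebibliography}

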